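\title{Weakly Lindel\"of James boundaries are strong}

\begin{abstract}
Let $E$ be a real Banach space and $C$ a convex $w^*$-compact subset of $E^*$. A boundary of $C$ is a subset $B\subset C$ on which every $x\in E$ attains its maximum over $C$. We prove that if $B$ is contained in a subset of $E^*$ that is Lindel\"of in the weak topology $\sigma(E^*,E^{**})$, then $C$ is the norm-closed convex hull of $B$. For separable $E$ we show that, when $C$ is not norm-separable, all boundaries of $C$ contain one and the same $w^*$-copy of the Cantor set whose points are uniformly separated in norm, and that no weakly Lindel\"of set contains such a copy. The general case is reduced to the separable one through the topology of uniform convergence on unit balls of separable subspaces of $E$.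
\end{abstract}

\section{Introduction}

Let $E$ be a real Banach space with dual $E^*$ and bidual $E^{**}$. We regard $E$ as a subspace of $E^{**}$ and the elements of $E^{**}$ as functions on $E^*$, so that $x(c)=c(x)$ for $x\in E$ and $c\in E^*$. The $w^*$-topology of $E^*$ is the coarsest topology that makes every $x\in E$ continuous, and the weak topology $\sigma(E^*,E^{**})$ is the coarsest one that makes every $p\in E^{**}$ continuous. Throughout, $C$ is a nonempty convex $w^*$-compact subset of $E^*$ (for $C=\emptyset$ there is nothing to prove in what follows).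

A subset $B\subset C$ is a \emph{(James) boundary} of $C$ if for every $x\in E$ there is $b\in B$ with $x(b)=\max_C x$. The set $C$ is a boundary of itself. So is the set of its extreme points: the points of $C$ at which $x$ is maximal form a nonempty $w^*$-compact face of $C$, and an extreme point of this face, given by the Krein--Milman theorem, is extreme in $C$. Every boundary $B$ generates $C$ in the $w^*$-topology. Indeed, a point $c\in C$ outside the $w^*$-closed convex hull of $B$ would be separated from it by some $x\in E$ with $x(c)>\sup_Bx$, although $\sup_Bx=\max_Cx$. The boundary $B$ is \emph{strong} if it generates $C$ in norm: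
\[
C=\overline{\operatorname{co}}^{\|\cdot\|}(B).
\]
By the Hahn--Banach theorem (formula \eqref{eq:dist} below) this means that $\sup_Bp=\sup_Cp$ for every $p\in E^{**}$. A boundary is thus strong when what it is assumed to do for the elements of $E$ passes, without attainment, to all elements of $E^{**}$. This can fail.

\begin{example}\label{ex:dirac}
Let $E=C[0,1]$, so that $E^*$ is the space of signed Borel measures on $[0,1]$ with the total variation norm. Let $C$ be the set of probability measures and $B=\{\delta_t:t\in[0,1]\}$ the set of Dirac measures. Every $f\in E$ attains its maximum at a point $t$, and $\int f\,d\mu\le f(t)$ for $\mu\in C$, so $B$ is a boundary. The formula $p(\mu)=-\sum_{t}\mu(\{t\})$ defines an element of $E^{**}$ of norm one that equals $-1$ on $B$ and $0$ at Lebesgue measure, so $B$ is not strong. The map $t\mapsto\delta_t$ is a homeomorphism of $[0,1]$ onto $(B,w^*)$, so $B$ is $w^*$-compact. In the finer topologies $B$ is large: $\|\delta_s-\delta_t\|=2$ for $s\ne t$, and the functional $p_t(\mu)=\mu(\{t\})$ equals $1$ at $\delta_t$ and $0$ on the rest of $B$, so $B$ is uncountable and discrete in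 the weak topology.
\end{example}

A condition that makes a boundary strong therefore has to see the functionals in $E^{**}$; smallness in the $w^*$-topology is of no use. The following facts are known.
\begin{enumerate}
\item[(a)] Every norm-separable boundary of $C$ is strong.
\item[(b)] If $C$ is weakly Lindel\"of, then every boundary of $C$ is strong.
\item[(c)] If $E$ is separable and contains no isomorphic copy of $\ell^1(\mathbb N)$, then every boundary of every convex $w^*$-compact subset of $E^*$ is strong.
\end{enumerate}
Here a subset of $E^*$ is \emph{weakly Lindel\"of} if it is Lindel\"of in the weak topology, that is, if every cover of it by weakly open sets has a countable subcover. Norm-separable sets and weakly compact sets are weakly Lindel\"of, and a boundary $B$ that lies in a weakly compact set is strong: by Krein's theorem $\overline{\operatorname{co}}^{\|\cdot\|}(B)$ is then weakly compact, hence $w^*$-closed, hence equal to $C$. These cases suggest the following question, posed in \cite{Survey}.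
\begin{quote}
\emph{If the boundary $B$ of $C$ is weakly Lindel\"of, is it strong?}
\end{quote}
The reason for doubt is that $B$ is an arbitrary set. It need not be closed, convex or Borel, and its Lindel\"of property says nothing directly about $\operatorname{co}(B)$ or about $C$. Nevertheless the answer is affirmative for every real Banach space, and the proof uses no axioms beyond ZFC.

\begin{theorem}\label{thm:main}
Let $E$ be a real Banach space, let $C\subset E^*$ be nonempty, convex and $w^*$-compact, and let $B$ be a boundary of $C$ contained in a weakly Lindel\"of set $Y\subset E^*$. Then $C=\overline{\operatorname{co}}^{\|\cdot\|}(B)$. In particular, every weakly Lindel\"of boundary is strong.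
\end{theorem}

The choice $Y=B$ answers the question and includes (a), and the choice $Y=C$ gives (b). The freedom in $Y$ matters because the Lindel\"of property does not pass to subsets. For uncountable $\Gamma$, the unit sphere of $\ell^2(\Gamma)$ is a boundary of the weakly compact unit ball; the identity $\|x-y\|^2=2-2\langle x,y\rangle$ shows that the weak and norm topologies agree on the sphere, which is a nonseparable metric space and hence not Lindel\"of. The proof of Theorem~\ref{thm:main} uses (a) and does not use (b) or (c).

For separable $E$ the hypothesis of Theorem~\ref{thm:main} forces all of $C$ to be norm-separable, and the obstruction can be named. A \emph{separated Cantor set} in $E^*$ is a set $P\subset E^*$ that is $w^*$-homeomorphic to the Cantor set $2^{\mathbb N}$ and satisfies $\inf\{\|a-b\|:a,b\in P,\ a\ne b\}>0$.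

\begin{theorem}\label{thm:sep}
Let $E$ be a separable real Banach space and let $C\subset E^*$ be nonempty, convex and $w^*$-compact. If $C$ is not norm-separable, then there is a separated Cantor set $P\subset C$ that is contained in every boundary of $C$. Moreover, the following are equivalent:
\begin{enumerate}
\item[(i)] $C$ is norm-separable;
\item[(ii)] every boundary of $C$ is weakly Lindel\"of;
\item[(iii)] some boundary of $C$ is contained in a weakly Lindel\"of subset of $E^*$;
\item[(iv)] some boundary of $C$ contains no separated Cantor set.
\end{enumerate}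
\end{theorem}

The proof has three parts. In Section~\ref{sec:exposed}, for separable $E$ and nonseparable $C$, we find a separated Cantor set among the points that no boundary can omit; this replaces the arbitrary set $B$ by a $w^*$-compact one. In Section~\ref{sec:cantor} we show that a weakly Lindel\"of set contains no separated Cantor set, which together with (a) settles the separable case. In Section~\ref{sec:general} we restrict to separable subspaces $G\subset E$ and glue the resulting approximations, which depend on $G$, into one. The Lindel\"of property of $Y$ is used three times: twice in Section~\ref{sec:cantor}, and once more at the end of Section~\ref{sec:general}, where Example~\ref{ex:omega} shows that the separable case alone does not suffice.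

\section{Preliminaries}\label{sec:prelim}

\subsection{Standard facts}

We write $B_X$ for the closed unit ball of a Banach space $X$, and $\omega_1$ for the first uncountable ordinal; every $\xi<\omega_1$ has countably many predecessors, and a countable subset of $\omega_1$ is bounded in $\omega_1$.

\emph{Duality.} The ball $B_{E^{**}}$ is compact in the $w^*$-topology $\sigma(E^{**},E^*)$ (Alaoglu), and $B_E$ is $w^*$-dense in it (Goldstine). A $w^*$-compact subset of $E^*$ is norm-bounded, weakly closed and norm-closed. If $E$ is separable, bounded subsets of $E^*$ are $w^*$-metrizable. For a nonempty bounded set $A\subset E^*$ and $c\in E^*$,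
\begin{equation}\label{eq:dist}
\operatorname{dist}(c,\operatorname{co}A)=\sup_{p\in B_{E^{**}}}\bigl(p(c)-\sup\nolimits_Ap\bigr).
\end{equation}
Indeed, let $d$ be the distance. For $a\in\operatorname{co}A$ and $\|p\|\le1$ we have $p(c)-\sup_Ap\le p(c-a)\le\|c-a\|$, so the right side is at most $d$. If $d>0$, separating $\operatorname{co}A$ from the open ball of radius $d$ about $c$ gives $p$ of norm one with $\sup_Ap\le p(c)-d$; if $d=0$, take $p=0$.

\emph{Minimax.} We use Sion's theorem in the following case. If $K$ is a compact convex subset and $V$ a convex subset of topological vector spaces, and $\Lambda:K\times V\to\mathbb R$ is affine and continuous in each variable separately, then $\max_{c\in K}\inf_{y\in V}\Lambda(c,y)=\inf_{y\in V}\max_{c\in K}\Lambda(c,y)$.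

\emph{Lindel\"of spaces.} Closed subspaces and continuous images of Lindel\"of spaces are Lindel\"of. In a Lindel\"of space, a family of closed sets in which every countable subfamily has a common point has a common point.

\emph{Metric spaces.} A set in a metric space is \emph{$\delta$-separated} if its distinct points are at distance at least $\delta$. Every subset of a separable metric space is separable and Lindel\"of, and its $\delta$-separated subsets are countable. Conversely, a nonseparable metric space contains an uncountable $\delta$-separated set for some $\delta>0$, since the union over $n$ of maximal $\frac1n$-separated sets is dense. A \emph{Polish} space is a separable completely metrizable space; the Baire category theorem holds in it, and its $G_\delta$ subsets are Polish.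

\subsection{Free sequences}

To show that a set is not weakly Lindel\"of, it is enough to find in it a transfinite sequence of length $\omega_1$ whose initial segments are separated from the corresponding tails, uniformly, by functionals in $E^{**}$. In Example~\ref{ex:dirac} such a sequence is given by $\delta_{t_\xi}$ for distinct points $t_\xi$ $(\xi<\omega_1)$, with the functionals $z_\eta(\mu)=\sum_{\xi>\eta}\mu(\{t_\xi\})$.

\begin{lemma}\label{lem:free}
Let $Y\subset E^*$ be weakly Lindel\"of. There do not exist points $y_\xi\in Y$ $(\xi<\omega_1)$, a bounded family $(z_\eta)_{\eta<\omega_1}$ in $E^{**}$ and reals $s<t$ such that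
\[
z_\eta(y_\xi)\le s\ \text{ for }\xi\le\eta,\qquad z_\eta(y_\xi)\ge t\ \text{ for }\xi>\eta .
\]
\end{lemma}

\begin{proof}
Suppose that they exist. There is $y\in Y$ such that every weak neighborhood of $y$ contains $y_\xi$ for uncountably many $\xi$. Otherwise $Y$ would be covered by weakly open sets each of which contains $y_\xi$ for only countably many $\xi$, and a countable subcover would account for only countably many indices. If $z_\eta(y)<t$ for some $\eta$, the neighborhood $\{z_\eta<t\}$ of $y$ would contain $y_\xi$ only for $\xi\le\eta$. Hence $z_\eta(y)\ge t$ for all $\eta$.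

The $w^*$-closures of the bounded sets $\{z_\eta:\eta\ge\xi\}$ form a decreasing family of nonempty $w^*$-compact subsets of $E^{**}$; let $z$ be a common point. Then $z(y)\ge t$, and $z(y_\xi)\le s$ for each $\xi$ because $z_\eta(y_\xi)\le s$ for all $\eta\ge\xi$. So $\{z>s\}$ is a weak neighborhood of $y$ that contains no $y_\xi$, a contradiction.
\end{proof}

\section{Exposed points of a nonseparable set}\label{sec:exposed}

Fix $M\ge1$ with $C\subset MB_{E^*}$. The \emph{support function} of $C$ and the \emph{face} determined by $x\in E$ are
\[
\sigma(u)=\sup_{c\in C}u(c)\quad(u\in E^{**}),\qquad F(x)=\{c\in C:x(c)=\sigma(x)\}\quad(x\in E).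
\]
The function $\sigma$ is sublinear, hence convex, and $M$-Lipschitz on $E^{**}$. Each $F(x)$ is nonempty and $w^*$-compact, and $B\subset C$ is a boundary exactly when it meets every $F(x)$. A point $b\in C$ is \emph{exposed} if $F(x)=\{b\}$ for some $x\in E$. The exposed points are precisely the points that lie in every boundary: an exposed point cannot be omitted, and if $b$ is not exposed then $C\setminus\{b\}$ meets every face. The aim of this section is the following.

\begin{proposition}\label{prop:exposed}
Let $E$ be separable and let $C$ be not norm-separable. There are a Polish space $\mathcal G$ and a $w^*$-continuous map $g:\mathcal G\to C$ such that every $g(\omega)$ is an exposed point of $C$ and $g(\mathcal G)$ is not norm-separable.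
\end{proposition}

\subsection{The construction in the model case}\label{sub:model}

In Example~\ref{ex:dirac} the function $s\mapsto-|s-t|$ exposes $\delta_t$, so Proposition~\ref{prop:exposed} holds with $\mathcal G=[0,1]$, and the Dirac measures at the points of the ternary Cantor set form the set $P$ of Theorem~\ref{thm:sep}. We reprove the nonseparability of the exposed points in a form that does not rely on knowing them in advance.

For a nondegenerate closed interval $J\subset[0,1]$ with rational endpoints let $J'$ be its closed middle third, and let $v_J$ be the piecewise linear function with values in $[0,1]$ that equals $1$ on $J'$ and $0$ outside the interior of $J$. Consider the tree of finite sequences $(J_1,\dots,J_n)$ with $J_{i+1}\subset J_i'$. An infinite branch $(J_n)$ determines a point $t$ with $\bigcap_nJ_n=\{t\}$ and a function $x=\sum_n2^{-n}v_{J_n}$. Then $x(t)=1$, while $x(s)<1$ for $s\ne t$ because $s\notin J_n$ for large $n$; hence $F(x)=\{\delta_t\}$. Two properties hold.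
\begin{enumerate}
\item[(P1)] The maximizer of $x$ is large on every term of the series: $v_{J_n}(\delta_t)=1$ for all $n$.
\item[(P2)] Every node $(J_1,\dots,J_n)$ can be extended by a term that is small at a prescribed point: given $c\in C$ and $k\in\mathbb N$, one of $k$ disjoint rational intervals $J\subset J_n'$ has $c(J)\le\frac1k$, and then $v_J(c)\le\frac1k$.
\end{enumerate}
Suppose that countably many closed balls of radius $\frac12$ with centers in $C$ cover the exposed points so obtained. The branches form a complete metric space on which $(J_n)\mapsto\delta_t$ is $w^*$-continuous, and closed balls are $w^*$-closed. By the Baire category theorem one ball, with center $c$, contains the points $\delta_t$ of all branches through some node. Extend this node by $J$ as in (P2) with $k=3$ and continue to a branch. By (P1), $\|\delta_t-c\|\ge v_J(\delta_t)-v_J(c)\ge\frac23$, a contradiction.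

Behind the bumps $v_J$ stand the functionals $p_t\in E^{**}$: each has supremum $1$ on $C$, any countable set $S\subset C$ is annihilated by $p_t$ for all but countably many $t$, and $v_{J_1},\dots,v_{J_n}$ imitate $p_t$ for every $t\in J_n'$. In general, nonseparability of $C$ provides functionals $p_S\in E^{**}$ that are small on a given countable $S\subset C$ and have large supremum on $C$, and three difficulties appear. An element of $E^{**}$ has to be replaced by an element of $E$ without changing the relevant values of $\sigma$ (Subsection~\ref{sub:minimax}). The point $c$ in (P2) is not known when a node is built, so a node must imitate $p_S$ for many $S$ at once (Subsections~\ref{sub:cofinal} and~\ref{sub:tree}). Finally, $F(x)$ need not be a singleton, so room must be left for a perturbation of $x$ (Subsection~\ref{sub:generic}).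

\subsection{Replacing a functional by a vector}\label{sub:minimax}

Goldstine's theorem gives $v\in B_E$ that is close to $p\in B_{E^{**}}$ at finitely many points of $E^*$. Since $\sigma$ is a supremum, this yields lower bounds for $\sigma(x+\lambda v)$ in terms of $\sigma(x+\lambda p)$. It yields no upper bounds: for $E=c_0$ and $C=B_{\ell^1}$ the unit vectors tend to $p=0$ at every point of $E^*$, while $\sigma(e_n)=1$. Upper bounds come from convexity.

\begin{lemma}\label{lem:minimax}
Let $p\in B_{E^{**}}$, $x_1,\dots,x_k\in E$, $\lambda\ge0$, $c_1,\dots,c_m\in E^*$, $\varepsilon>0$, and let $E_0$ be a norm-dense subset of $B_E$. There is $v\in E_0$ such that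
\[
\sigma(x_i+\lambda v)\le\sigma(x_i+\lambda p)+\varepsilon\quad(i\le k),\qquad |v(c_l)-p(c_l)|\le\varepsilon\quad(l\le m).
\]
\end{lemma}

\begin{proof}
It suffices to find such a $v$ in $B_E$: apply that statement with $\varepsilon/2$ and move $v$ into $E_0$, using that the left-hand sides are norm-continuous in $v$.

The set $V=\{y\in B_E:|y(c_l)-p(c_l)|\le\varepsilon\text{ for }l\le m\}$ is convex. The point $p$ lies in its $w^*$-closure, because the intersection of a $w^*$-neighborhood of $p$ with $\{u:|u(c_l)-p(c_l)|<\varepsilon,\ l\le m\}$ is again a $w^*$-neighborhood of $p$ and meets $B_E$ by Goldstine's theorem. Put $f_i(y)=\sigma(x_i+\lambda y)-\sigma(x_i+\lambda p)$ and suppose that no $y\in V$ satisfies $f_i(y)\le\varepsilon$ for all $i$. The set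
\[
A=\{(f_1(y),\dots,f_k(y)):y\in V\}+[0,\infty)^k
\]
is convex because the $f_i$ are convex, and it is disjoint from $(-\infty,\varepsilon)^k$. Separation in $\mathbb R^k$ gives $s\ne0$ with $s\cdot a\ge s\cdot a'$ for $a\in A$ and $a'\in(-\infty,\varepsilon)^k$. Letting a coordinate of $a'$ tend to $-\infty$ shows $s_i\ge0$; normalize $\sum_is_i=1$ and let $a'\to(\varepsilon,\dots,\varepsilon)$ to get $\sum_is_if_i(y)\ge\varepsilon$ for $y\in V$. For $\vec b=(b_1,\dots,b_k)\in C^k$ and $u\in E^{**}$ put
\[
\Lambda(\vec b,u)=\sum_{i\le k}s_i\bigl((x_i+\lambda u)(b_i)-\sigma(x_i+\lambda p)\bigr).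
\]
Since $s_i\ge0$, we have $\max_{\vec b\in C^k}\Lambda(\vec b,y)=\sum_is_if_i(y)\ge\varepsilon$ for $y\in V$. On $C^k\times V$ the function $\Lambda$ is affine in each variable, $w^*$-continuous in $\vec b$ because $x_i+\lambda y\in E$, and norm-continuous in $y$. By Sion's theorem some $\vec b\in C^k$ satisfies $\Lambda(\vec b,y)\ge\varepsilon$ for all $y\in V$. The function $\Lambda(\vec b,\cdot)$ is $w^*$-continuous on $E^{**}$, so $\Lambda(\vec b,p)\ge\varepsilon$. But $\Lambda(\vec b,p)\le0$ by the definition of $\sigma$.
\end{proof}

\subsection{The functionals $p_S$ and cofinal families}\label{sub:cofinal}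

For the rest of this section $E$ is separable and $C$ is not norm-separable. Let $\mathbb S$ be the family of nonempty countable subsets of $C$.

There is $\rho>0$ such that for every $S\in\mathbb S$ some $p_S\in B_{E^{**}}$ satisfies $\sigma(p_S)>\sup_Sp_S+\rho$. Otherwise for each $n$ there is $S_n\in\mathbb S$ with $\sigma(p)\le\sup_{S_n}p+\frac1n$ for all $p\in B_{E^{**}}$; by \eqref{eq:dist} every point of $C$ is then within $\frac1n$ of $\operatorname{co}S_n$, so $C$ lies in the closure of the separable set $\bigcup_n\operatorname{co}S_n$. Fix $\rho$ and the $p_S$. Since $|p_S|\le M$ on $C$, we have $\rho<2M$.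

A family $\mathcal D\subset\mathbb S$ is \emph{cofinal} if every $S\in\mathbb S$ is contained in a member of $\mathcal D$. This is the notion of ``many $S$'' that we need, because it survives the two operations that occur in building a tree:
\begin{enumerate}
\item[(C1)] If $\mathcal D$ is cofinal and $c\in C$, then $\{S\in\mathcal D:c\in S\}$ is cofinal. Given $S_0\in\mathbb S$, take a member of $\mathcal D$ containing $S_0\cup\{c\}$.
\item[(C2)] If a cofinal family is the union of countably many families $\mathcal D_n$, then some $\mathcal D_n$ is cofinal. If no member of $\mathcal D_n$ contains $S_n$, for each $n$, then no member of the union contains $\bigcup_nS_n\in\mathbb S$.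
\end{enumerate}
For each $S$ choose a rational number in the interval $(\sup_Sp_S,\ \sigma(p_S)-\rho)$. By (C2), applied to $\mathbb S$ itself, there are a rational $\alpha$ and a cofinal family $\mathcal D_0$ such that, with $\beta=\alpha+\rho$,
\begin{equation}\label{eq:alphabeta}
p_S\le\alpha\ \text{ on }S,\qquad\sigma(p_S)\ge\beta\qquad(S\in\mathcal D_0).
\end{equation}
The levels $\alpha$ and $\beta$ play the roles of $0$ and $1$ in the model case.

\subsection{The tree}\label{sub:tree}

We want series $x=\sum_n\lambda_nv_n$ such that every $b\in F(x)$ is large on every $v_n$. The mechanism is this. If $\sigma$ increases by about $\beta\lambda_n$ from the $(n-1)$-st partial sum to the $n$-th, and the tail of the series is much smaller than $\lambda_n$, then $b$ almost maximizes the $n$-th partial sum, cannot exceed $\sigma$ at the $(n-1)$-st, and so $v_n(b)$ is almost $\beta$ or larger. To obtain the increase, we keep the slope of the convex function $s\mapsto\sigma(z+sp)$ on the next interval $[0,\lambda]$ near or above $\beta$ as the partial sum $z$ grows. At $z=0$ the slope is $\sigma(p)\ge\beta$. Moving along $p$ itself can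 only increase the slope, so we require that replacing $\lambda_ip$ by $\lambda_iv_i$ hardly changes $\sigma$ at the new point and hardly lowers it one step further in the direction $p$.

Put
\[
\theta=\frac{\rho}{64M}<\frac1{32},\qquad\lambda_n=\theta^n,\qquad\varepsilon_n=\frac{\rho\lambda_{n+1}}{64\cdot2^n},\qquad\delta_n=\frac{\varepsilon_n}M=\frac{\theta\lambda_{n+1}}{2^n}\le\lambda_n .
\]
Fix a countable dense set $E_0\subset B_E$ and a sequence $(e_i)$ in $B_E$ with dense linear span. The admissible perturbations up to step $n$ form the compact set
\[
W_n=\Bigl\{\sum_{i\le n}\delta_it_ie_i:\ t_i\in[-1,1]\Bigr\},\qquad W_0=\{0\}.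
\]
For $q=(v_1,\dots,v_n)\in E_0^n$ write $|q|=n$, $q|i=(v_1,\dots,v_i)$, $q^{\frown}v=(v_1,\dots,v_n,v)$ and $x_q=\sum_{i\le n}\lambda_iv_i$, with $x_\emptyset=0$. For $S\in\mathcal D_0$ and $p=p_S$, the sequence $q$ is \emph{$S$-admissible} if for all $1\le i\le n$ and all $w\in W_{i-1}$, with $y=x_{q|i-1}+w$,
\begin{align}
\bigl|\sigma(y+\lambda_iv_i)-\sigma(y+\lambda_ip)\bigr|&\le\varepsilon_i,\label{eq:adm1}\\
\sigma(y+\lambda_iv_i+\lambda_{i+1}p)&\ge\sigma(y+\lambda_ip+\lambda_{i+1}p)-\varepsilon_i.\label{eq:adm2}
\end{align}
The conditions are imposed for all $w$ because the perturbation will be chosen after the tree is built. Let $\mathcal D[q]$ be the family of $S\in\mathcal D_0$ for which $q$ is $S$-admissible, and let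
\[
T=\{q:\mathcal D[q]\text{ is cofinal}\}.
\]
Initial segments of an $S$-admissible sequence are $S$-admissible, so $T$ is closed under initial segments, and $\emptyset\in T$ since $\mathcal D[\emptyset]=\mathcal D_0$. The next lemma is the analogue of (P2).

\begin{lemma}\label{lem:child}
If $q\in T$, $c\in C$ and $\eta>0$, there is $v\in E_0$ with $q^{\frown}v\in T$ and $v(c)\le\alpha+\eta$. In particular, every $q\in T$ has a proper extension in $T$.
\end{lemma}

\begin{proof}
Let $n=|q|$, $\varepsilon=\varepsilon_{n+1}$, $\lambda=\lambda_{n+1}<1$, $\lambda'=\lambda_{n+2}$. By (C1) the family $\mathcal D'=\{S\in\mathcal D[q]:c\in S\}$ is cofinal. Fix $S\in\mathcal D'$ and $p=p_S$; we first find $v_S\in E_0$ such that $q^{\frown}v_S$ is $S$-admissible and $v_S(c)\le\alpha+\eta$.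

Let $w_1,\dots,w_k$ be an $\frac{\varepsilon}{4M}$-net of the compact set $W_n$ and $y_i=x_q+w_i$. Choose $c_i,c_i'\in C$ with
\[
(y_i+\lambda p)(c_i)\ge\sigma(y_i+\lambda p)-\tfrac\varepsilon4,\qquad (y_i+\lambda p+\lambda'p)(c'_i)\ge\sigma(y_i+\lambda p+\lambda'p)-\tfrac\varepsilon4 .
\]
Apply Lemma~\ref{lem:minimax} to $p$, the vectors $y_i$, the weight $\lambda$, the functionals $c_i$, $c_i'$, $c$ and the tolerance $\min(\frac\varepsilon4,\eta)$, and call the result $v=v_S$. Then $v(c)\le p(c)+\eta\le\alpha+\eta$ by \eqref{eq:alphabeta}, since $c\in S$. For each $i$,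
\begin{align*}
\sigma(y_i+\lambda v)&\le\sigma(y_i+\lambda p)+\tfrac\varepsilon4,\\
\sigma(y_i+\lambda v)&\ge(y_i+\lambda v)(c_i)\ge(y_i+\lambda p)(c_i)-\tfrac\varepsilon4\ge\sigma(y_i+\lambda p)-\tfrac\varepsilon2,\\
\sigma(y_i+\lambda v+\lambda'p)&\ge(y_i+\lambda v+\lambda'p)(c'_i)\ge(y_i+\lambda p+\lambda'p)(c'_i)-\tfrac\varepsilon4\\
&\ge\sigma(y_i+\lambda p+\lambda'p)-\tfrac\varepsilon2 .
\end{align*}
Given $w\in W_n$, take $i$ with $\|w-w_i\|\le\frac\varepsilon{4M}$. Since $\sigma$ is $M$-Lipschitz, replacing $y_i$ by $y=x_q+w$ changes each value of $\sigma$ above by at most $\frac\varepsilon4$, so each inequality loses at most $\frac\varepsilon2$. Hence \eqref{eq:adm1} and \eqref{eq:adm2} hold at level $n+1$; at the levels $i\le n$ they hold because $S\in\mathcal D[q]$.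

Since $E_0$ is countable, (C2) gives $v\in E_0$ such that $\{S\in\mathcal D':v_S=v\}$ is cofinal. This family is contained in $\mathcal D[q^{\frown}v]$, so $q^{\frown}v\in T$, and $v(c)\le\alpha+\eta$.
\end{proof}

Let $[T]$ be the set of sequences $r=(v_n)\in E_0^{\mathbb N}$ with $r|n\in T$ for all $n$. For $r\in[T]$ and $t\in[-1,1]^{\mathbb N}$ put
\[
x(r,t)=\sum_{n\ge1}(\lambda_nv_n+\delta_nt_ne_n)\in E .
\]
The analogue of (P1) follows. No single $S$ need serve a whole branch; the estimate for $v_n$ uses only one $S$ for which $r|n$ is admissible.

\begin{lemma}\label{lem:large}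
Let $r=(v_n)\in[T]$, $t\in[-1,1]^{\mathbb N}$ and $b\in F(x(r,t))$. Then $v_n(b)\ge\alpha+\frac\rho2$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Fix $n$, choose $S\in\mathcal D[r|n]$ and put $p=p_S$. Let $z_m=\sum_{i\le m}(\lambda_iv_i+\delta_it_ie_i)$ be the partial sums, $z_0=0$, and let $\varphi_m(s)=\sigma(z_m+sp)$, a convex function of $s\in\mathbb R$. For $1\le m\le n$ the vector $y=z_{m-1}$ has the form $x_{r|m-1}+w$ with $w\in W_{m-1}$, and $z_m$ differs from $y+\lambda_mv_m$ by a vector of norm at most $\delta_m$, which changes $\sigma$ by at most $M\delta_m=\varepsilon_m$. So \eqref{eq:adm1} and \eqref{eq:adm2} give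
\begin{equation}\label{eq:phi}
|\varphi_m(0)-\varphi_{m-1}(\lambda_m)|\le2\varepsilon_m,\qquad\varphi_m(\lambda_{m+1})\ge\varphi_{m-1}(\lambda_m+\lambda_{m+1})-2\varepsilon_m .
\end{equation}

\emph{The slopes stay large.} Let $d_m=(\varphi_{m-1}(\lambda_m)-\varphi_{m-1}(0))/\lambda_m$. Then $d_1=\sigma(p)\ge\beta$ by homogeneity and \eqref{eq:alphabeta}. The slope of the convex function $\varphi_{m-1}$ over $[\lambda_m,\lambda_m+\lambda_{m+1}]$ is at least its slope $d_m$ over $[0,\lambda_m]$. Hence \eqref{eq:phi} gives, for $m<n$,
\[
\lambda_{m+1}d_{m+1}=\varphi_m(\lambda_{m+1})-\varphi_m(0)\ge\varphi_{m-1}(\lambda_m+\lambda_{m+1})-\varphi_{m-1}(\lambda_m)-4\varepsilon_m\ge\lambda_{m+1}d_m-4\varepsilon_m .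
\]
Since $4\varepsilon_m/\lambda_{m+1}=2^{-m}\rho/16$, summing over $m<n$ yields $d_n\ge\beta-\frac\rho{16}$.

\emph{The increase of $\sigma$ at step $n$.} Using $\varepsilon_n\le\rho\lambda_n/64$ and \eqref{eq:phi},
\[
\sigma(z_n)-\sigma(z_{n-1})=\varphi_n(0)-\varphi_{n-1}(0)\ge\lambda_nd_n-2\varepsilon_n\ge\lambda_n\bigl(\beta-\tfrac\rho{16}-\tfrac\rho{32}\bigr).
\]

\emph{The point $b$ almost maximizes $z_n$.} With $x=x(r,t)$ we have $\|x-z_n\|\le2\sum_{m>n}\lambda_m=2\theta\lambda_n/(1-\theta)\le4\theta\lambda_n$. As $\|b\|\le M$, $x(b)=\sigma(x)$ and $8M\theta=\rho/8$,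
\[
z_n(b)\ge\sigma(x)-4M\theta\lambda_n\ge\sigma(z_n)-8M\theta\lambda_n=\sigma(z_n)-\tfrac\rho8\lambda_n .
\]

Finally $z_{n-1}(b)\le\sigma(z_{n-1})$ and $|\delta_nt_ne_n(b)|\le\varepsilon_n\le\frac\rho{64}\lambda_n$, so
\[
\lambda_nv_n(b)=z_n(b)-z_{n-1}(b)-\delta_nt_ne_n(b)\ge\lambda_n\bigl(\beta-\tfrac\rho{16}-\tfrac\rho{32}-\tfrac\rho8-\tfrac\rho{64}\bigr)=\lambda_n\bigl(\alpha+\tfrac{49}{64}\rho\bigr).\qedhere
\]
\end{proof}

\subsection{Generic perturbations expose a point}\label{sub:generic}

The role of the parameter $t$ is visible for $E=\ell^1$ and $C=B_{\ell^\infty}$: there $F(x)$ is a singleton exactly when all coordinates of $x$ are nonzero, and for fixed $y$ the vector $y+\sum_i\delta_it_ie_i$ has this property for all $t$ in a dense $G_\delta$ subset of $[-1,1]^{\mathbb N}$. In general, the vanishing of a coordinate is replaced by the nondifferentiability of $\sigma$ in the direction $e_i$.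

\begin{proof}[Proof of Proposition~\ref{prop:exposed}]
Give $E_0$ the discrete topology. The set $[T]$ is closed in the Polish space $E_0^{\mathbb N}$, and by Lemma~\ref{lem:child} the relatively open set $[T_q]=\{r\in[T]:r|n=q\}$, $n=|q|$, is nonempty for each $q\in T$. These sets form a base of $[T]$. So $\Omega=[T]\times[-1,1]^{\mathbb N}$ is a nonempty Polish space, and $x:\Omega\to E$ is norm-continuous as the uniform limit of the partial sums. Recall that $(C,w^*)$ is compact and metrizable. We use the following closedness property of $F$:
\begin{equation}\label{eq:usc}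
x_j\to x\text{ in norm},\quad b_j\in F(x_j),\quad b_j\to b\text{ in }w^*\quad\Longrightarrow\quad b\in F(x).
\end{equation}
Indeed $|x_j(b_j)-x(b_j)|\le M\|x_j-x\|$, so $x(b)=\lim x_j(b_j)=\lim\sigma(x_j)=\sigma(x)$.

\emph{The space $\mathcal G$.} For $i,k\ge1$ let $O_{i,k}$ be the set of $\omega\in\Omega$ such that $e_i(b)-e_i(b')<\frac1k$ for all $b,b'\in F(x(\omega))$. Its complement is closed: if $\omega_j\to\omega$ and $b_j,b'_j\in F(x(\omega_j))$ satisfy $e_i(b_j)-e_i(b_j')\ge\frac1k$, then $w^*$-limits $b,b'$ along a subsequence lie in $F(x(\omega))$ by \eqref{eq:usc} and satisfy the same inequality. To see that $O_{i,k}$ is dense, fix $r$ and the coordinates $t_j$ for $j\ne i$, so that $x(r,t)=y+\delta_it_ie_i$ with $y$ fixed. The function $h(s)=\sigma(y+\delta_ise_i)$ is convex on $\mathbb R$, hence differentiable outside a countable set. For $b\in F(y+\delta_ise_i)$ and $s'\in\mathbb R$,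
\[
h(s')\ge(y+\delta_is'e_i)(b)=h(s)+(s'-s)\,\delta_ie_i(b),
\]
so if $h$ is differentiable at $s$, then $\delta_ie_i(b)=h'(s)$ and $e_i$ is constant on $F(y+\delta_ise_i)$. Thus an arbitrarily small change of $t_i$ within $[-1,1]$ moves a given point of $\Omega$ into $O_{i,k}$.

By the Baire category theorem $\mathcal G=\bigcap_{i,k}O_{i,k}$ is a dense $G_\delta$ subset of $\Omega$, hence a Polish space. For $\omega\in\mathcal G$ all $e_i$ are constant on $F(x(\omega))$; as their span is dense, $F(x(\omega))$ is a singleton $\{g(\omega)\}$ and $g(\omega)$ is exposed. If $\omega_j\to\omega$ in $\mathcal G$, then by \eqref{eq:usc} every $w^*$-convergent subsequence of $(g(\omega_j))$ has limit $g(\omega)$; by compactness $g(\omega_j)\to g(\omega)$. So $g$ is $w^*$-continuous.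

\emph{Nonseparability.} Suppose that $\{c_k:k\in\mathbb N\}\subset g(\mathcal G)$ is norm-dense in $g(\mathcal G)$. The sets $g^{-1}(c_k+\frac\rho8B_{E^*})$ are closed in $\mathcal G$ and cover it, so one of them has nonempty interior in $\mathcal G$. Hence there are $k$, $q\in T$ and a nonempty open set $V\subset[-1,1]^{\mathbb N}$ with $\|g(\omega)-c_k\|\le\frac\rho8$ for all $\omega\in\mathcal G\cap([T_q]\times V)$. By Lemma~\ref{lem:child} there is $v\in E_0$ with $q^{\frown}v\in T$ and $v(c_k)\le\alpha+\frac\rho8$. The open set $[T_{q^{\frown}v}]\times V$ is nonempty, so it contains some $\omega\in\mathcal G$. Lemma~\ref{lem:large} gives $v(g(\omega))\ge\alpha+\frac\rho2$, and therefore $\|g(\omega)-c_k\|\ge v(g(\omega))-v(c_k)\ge\frac{3\rho}8$, a contradiction.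
\end{proof}

Separability of $E$ entered twice: the countable set $E_0$ made (C2) applicable in Lemma~\ref{lem:child}, and the sequence $(e_i)$ reduced the uniqueness of the maximizer to countably many dense open conditions.

\begin{corollary}\label{cor:cantor}
Let $E$ be separable and let $C$ be not norm-separable. Then $C$ contains a separated Cantor set $P$ consisting of exposed points; this $P$ is contained in every boundary of $C$.
\end{corollary}

\begin{proof}
Let $\mathcal G$ and $g$ be as in Proposition~\ref{prop:exposed}, with a complete metric on $\mathcal G$. There are $\delta>0$ and an uncountable set $A_0\subset\mathcal G$ with $\|g(\omega)-g(\omega')\|>2\delta$ for distinct $\omega,\omega'\in A_0$. Remove from $A_0$ its intersections with those members of a countable base of $\mathcal G$ that contain only countably many points of $A_0$. The remaining set $A$ is uncountable, and every open set that meets $A$ contains uncountably many points of $A$.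

For finite sequences $s$ of zeros and ones we construct open sets $V_s\subset\mathcal G$ meeting $A$ and vectors $x_s\in B_E$, starting from $V_\emptyset=\mathcal G$. Given $V_s$, take distinct $\omega_0,\omega_1\in A\cap V_s$ and $x_s\in B_E$ with $x_s(g(\omega_0)-g(\omega_1))>2\delta$. Since $x_s\circ g$ is continuous, there are open neighborhoods $V_{s0}$ of $\omega_0$ and $V_{s1}$ of $\omega_1$, of diameter at most $2^{-|s|-1}$ and with closures in $V_s$, on each of which $x_s\circ g$ varies by less than $\delta/2$ from its value at $\omega_0$, respectively $\omega_1$. Then $x_s(g(\omega)-g(\omega'))>\delta$ for $\omega\in V_{s0}$, $\omega'\in V_{s1}$. For $r\in2^{\mathbb N}$ the intersection $\bigcap_nV_{r|n}$ is a single point $\omega_r$, and $r\mapsto\omega_r$ is continuous. If $r\ne r'$ and $s$ is their longest common initial segment, then $\|g(\omega_r)-g(\omega_{r'})\|\ge|x_s(g(\omega_r)-g(\omega_{r'}))|>\delta$. So $r\mapsto g(\omega_r)$ is a continuous injection of the compact space $2^{\mathbb N}$ into $(C,w^*)$, hence a homeomorphism onto its image $P$, and $P$ is $\delta$-separated.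
\end{proof}

\section{Separated Cantor sets are not weakly Lindel\"of}\label{sec:cantor}

A separated Cantor set is discrete in norm and compact in the $w^*$-topology, and the weak topology lies between the two. We show that it is never Lindel\"of. Separation is needed: $\{\sum_nr_n2^{-n}e_n:r\in2^{\mathbb N}\}$ is a norm-compact Cantor set in $\ell^2$. Separability of $E$ is not needed.

\begin{proposition}\label{prop:nocantor}
A weakly Lindel\"of set $Y\subset E^*$ contains no separated Cantor set.
\end{proposition}

The proof splits according to whether $B_E$, viewed as a set of functions on the Cantor set $P$, is sequentially precompact for pointwise convergence. Each case rests on one theorem, which we recall first.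

\begin{theorem}[Rosenthal \cite{Rosenthal}]\label{thm:rosenthal}
A uniformly bounded sequence of real functions on a set that has no pointwise convergent subsequence has a subsequence $(f_n)$ for which there are reals $s<t$ such that
\[
\bigcap_{n\in I}\{f_n>t\}\cap\bigcap_{n\in J}\{f_n<s\}\ne\emptyset\qquad\text{for all disjoint finite }I,J\subset\mathbb N .
\]
\end{theorem}

A real function on a Polish space $P$ is \emph{Baire-1} if it is the pointwise limit of a sequence of continuous functions; such a function is Borel. Let $\mathcal B_1(P)$ be the space of Baire-1 functions with the topology of pointwise convergence. A set $A\subset\mathcal B_1(P)$ is \emph{relatively countably compact} if every sequence in $A$ has a cluster point in $\mathcal B_1(P)$.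

\begin{theorem}[Bourgain--Fremlin--Talagrand \cite{BFT}]\label{thm:bft}
Let $P$ be Polish and let $A\subset\mathcal B_1(P)$ be relatively countably compact. Then the closure of $A$ in $\mathcal B_1(P)$ is compact, and each of its points is the limit of a sequence from $A$.
\end{theorem}

The model for the first case is $E=\ell^1$ and $P=\{-1,1\}^{\mathbb N}\subset\ell^\infty$. Let $c_D\in P$ have coordinates $1$ on $D\subset\mathbb N$ and $-1$ off $D$. Recall that a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$ contains every cofinite set and exactly one of $D$, $\mathbb N\setminus D$ for each $D$, that every infinite set belongs to some such $\mathcal U$, and that every sequence in a compact space has a limit along $\mathcal U$. The functional $z=\lim_{\mathcal U}e_n\in E^{**}$ has $z(c_D)=1$ if $D\in\mathcal U$ and $z(c_D)=-1$ otherwise. To obtain the pattern of Lemma~\ref{lem:free} we therefore need sets $D_\xi$ and ultrafilters $\mathcal U_\eta$ with $D_\xi\in\mathcal U_\eta$ exactly when $\xi>\eta$. A family that is strictly increasing modulo finite sets provides them.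

\begin{lemma}\label{lem:tower}
There are sets $D_\xi\subset\mathbb N$ $(\xi<\omega_1)$ such that $D_\eta\setminus D_\xi$ is finite and $D_\xi\setminus D_\eta$ is infinite whenever $\eta<\xi$.
\end{lemma}

\begin{proof}
Write $A\subset^*A'$ if $A\setminus A'$ is finite; this relation is transitive. We construct the sets by recursion so that $D_\eta\subset^*D_\xi$ for $\eta<\xi$, each $\mathbb N\setminus D_\xi$ is infinite, and each $D_{\xi+1}\setminus D_\xi$ is infinite. Let $D_0=\emptyset$. Split $\mathbb N\setminus D_\xi$ into two infinite parts and add one of them to $D_\xi$ to obtain $D_{\xi+1}$. For a limit ordinal $\xi$ choose $\eta_0<\eta_1<\cdots$ with supremum $\xi$. Since $D_{\eta_0}\cup\dots\cup D_{\eta_k}\subset^*D_{\eta_k}$, this union has infinite complement, so we can choose distinct $n_k\notin D_{\eta_0}\cup\dots\cup D_{\eta_k}$. Put $D_\xi=\mathbb N\setminus\{n_k:k\ge0\}$. Then $D_{\eta_k}\setminus D_\xi\subset\{n_j:j<k\}$, so $D_{\eta_k}\subset^*D_\xi$ for all $k$, and $D_\eta\subset^*D_\xi$ for all $\eta<\xi$ by transitivity. Finally, if $\eta<\xi$, then all but finitely many points of the infinite set $D_{\eta+1}\setminus D_\eta$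 lie in $D_\xi$, so $D_\xi\setminus D_\eta$ is infinite.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nocantor}]
Suppose that $P\subset Y$ is a separated Cantor set. Being $w^*$-compact, $P$ is bounded and weakly closed, hence weakly Lindel\"of.

\emph{Case 1: some sequence in $B_E$ has no subsequence that converges pointwise on $P$.} Theorem~\ref{thm:rosenthal} gives $(x_n)$ in $B_E$ and $s<t$ such that for every $D\subset\mathbb N$ and $N\in\mathbb N$ the set
\[
\{c\in P:\ x_n(c)\ge t\text{ for }n\in D,\ n\le N,\text{ and }x_n(c)\le s\text{ for }n\notin D,\ n\le N\}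
\]
is nonempty. For fixed $D$ these sets are $w^*$-compact and decrease with $N$, so there is $c_D\in P$ with $x_n(c_D)\ge t$ for $n\in D$ and $x_n(c_D)\le s$ for $n\notin D$. Let $(D_\xi)$ be as in Lemma~\ref{lem:tower}, let $\mathcal U_\eta$ be a nonprincipal ultrafilter containing $D_{\eta+1}\setminus D_\eta$, and let $z_\eta\in B_{E^{**}}$ be the $w^*$-limit of $(x_n)$ along $\mathcal U_\eta$, so that $z_\eta(c)=\lim_{\mathcal U_\eta}x_n(c)$ for $c\in E^*$. If $\xi>\eta$, then $D_\xi$ contains all but finitely many points of $D_{\eta+1}\setminus D_\eta$, so $D_\xi\in\mathcal U_\eta$ and $z_\eta(c_{D_\xi})\ge t$. If $\xi\le\eta$, then $D_\xi\cap(D_{\eta+1}\setminus D_\eta)\subset D_\xi\setminus D_\eta$ is finite, so $\mathbb N\setminus D_\xi\in\mathcal U_\eta$ and $z_\eta(c_{D_\xi})\le s$. This contradicts Lemma~\ref{lem:free}.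

\emph{Case 2: every sequence in $B_E$ has a subsequence that converges pointwise on $P$.} Here every element of $E^{**}$ will turn out to be Borel on $(P,w^*)$, so basic weakly open sets can be measured. We show that all but countably many points of $P$ have a weak neighborhood of measure zero, which a countable subcover cannot reconcile with $P$ having measure one.

Give $P$ the $w^*$-topology. The set $A=\{x|_P:x\in B_E\}$ consists of continuous functions, and by assumption every sequence in $A$ has a subsequence converging to a Baire-1 function. By Theorem~\ref{thm:bft} the closure of $A$ in $\mathcal B_1(P)$ is compact; it is therefore also the closure of $A$ in $\mathbb R^P$. On the other hand, $z\mapsto z|_P$ is continuous from $(B_{E^{**}},w^*)$ to $\mathbb R^P$, so by the theorems of Alaoglu and Goldstine $\mathcal K=\{z|_P:z\in B_{E^{**}}\}$ is compact and contains $A$ as a dense subset. Hence $\mathcal K$ is that closure. In particular every $z\in E^{**}$ is Borel on $P$, and, by Theorem~\ref{thm:bft} applied to subsets of $\mathcal K$, each point in the closure of a subset of $\mathcal K$ is the limit of a sequence from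 that subset.

Identify $P$ with $2^{\mathbb N}$ and let $m$ be the product of the measures with masses $\frac12,\frac12$ on $\{0,1\}$. Let $\Phi:\mathcal K\to L^1(m)$ send a function to its class. The set $\mathcal K$ is uniformly bounded, so by dominated convergence $\Phi$ maps pointwise convergent sequences to convergent sequences. It follows that $\Phi$ is continuous: if $Z\subset L^1(m)$ is closed and $f$ is in the closure of $\Phi^{-1}(Z)$, then $f=\lim f_j$ with $\Phi(f_j)\in Z$, so $\Phi(f)\in Z$. Thus $\Phi(\mathcal K)$ is a compact metric space, and $C(\Phi(\mathcal K))$ is separable.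

Call a set of the form $\{c\in P:|z_i(c)-z_i(a)|<\eta,\ i\le k\}$, with $a\in P$, $z_i\in E^{**}$ and $\eta>0$, \emph{basic}; basic sets are Borel and relatively weakly open. Let $L$ be the set of points of $P$ that lie in no basic set of measure zero. If $z,z'\in B_{E^{**}}$ agree $m$-almost everywhere on $P$, then they agree on $L$: if $u=z-z'$ and $u(a)\ne0$, the basic set $\{c\in P:|u(c)-u(a)|<|u(a)|\}$ contains $a$ and is contained in the null set $\{u\ne0\}$, so $a\notin L$. Consequently each $a\in L$ defines a function $\hat a$ on $\Phi(\mathcal K)$ by $\hat a(\Phi(z|_P))=z(a)$. It is continuous: for a closed set $Z\subset\mathbb R$, the set $\hat a^{-1}(Z)$ is the image under $\Phi$ of the compact set $\{f\in\mathcal K:f(a)\in Z\}$, hence closed. Moreover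
\[
\|\hat a-\hat a'\|_\infty=\sup_{z\in B_{E^{**}}}|z(a-a')|=\|a-a'\|\qquad(a,a'\in L).
\]
So $L$ is isometric to a subset of a separable metric space. Since $L\subset P$ is $\delta$-separated for some $\delta>0$, it is countable; enumerate it as $a_1,a_2,\dots$ (the list may be finite or empty). Let $W_j$ be the set of points of $P=2^{\mathbb N}$ that share the first $j+1$ coordinates with $a_j$. It is relatively $w^*$-open, hence relatively weakly open, and $m(W_j)=2^{-j-1}$. The sets $W_j$ and the basic sets of measure zero cover $P$. A countable subcover gives $1=m(P)\le\sum_{j\ge1}2^{-j-1}=\frac12$, a contradiction.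
\end{proof}

\begin{corollary}\label{cor:sep}
Let $E$ be separable and let $B$ be a boundary of $C$ contained in a weakly Lindel\"of set $Y\subset E^*$. Then $C$ is norm-separable and $B$ is strong.
\end{corollary}

\begin{proof}
If $C$ were not norm-separable, Corollary~\ref{cor:cantor} would give a separated Cantor set $P\subset B\subset Y$, contrary to Proposition~\ref{prop:nocantor}. So $C$ and its subset $B$ are norm-separable, and fact (a) applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sep}]
The first assertion is Corollary~\ref{cor:cantor}. If (i) holds, every boundary is a subset of a separable metric space, hence Lindel\"of in norm and so in the coarser weak topology; this is (ii). Since $C$ is a boundary of itself, (ii) implies (iii), and (iii) implies (i) by Corollary~\ref{cor:sep}. If (i) holds, the boundary $C$ has no uncountable $\delta$-separated subset, which gives (iv). Finally, (iv) implies (i) by the first assertion.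
\end{proof}

\section{From separable subspaces to the whole space}\label{sec:general}

For a Banach space $X$ let $\operatorname{Sep}(X)$ be the family of separable closed subspaces of $X$. The closed linear span of countably many members of $\operatorname{Sep}(X)$ is again a member. For $G\in\operatorname{Sep}(X)$ let $R_G:X^*\to G^*$ be the restriction map, which is continuous for the norm, weak and $w^*$-topologies, and put
\[
\|c\|_G=\|R_Gc\|=\sup\{|x(c)|:x\in B_G\}\qquad(c\in X^*).
\]
Then $\|c\|_{G'}\le\|c\|_G\le\|c\|$ for $G'\subset G$, and $\|c\|=\sup_G\|c\|_G$, already over one-dimensional $G$.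

Let now $E$, $C$, $B$ and $Y$ be as in Theorem~\ref{thm:main}, and let $G\in\operatorname{Sep}(E)$. The set $R_G(C)$ is convex and $w^*$-compact in $G^*$, the set $R_G(B)$ is a boundary of it, and $R_G(B)$ is contained in $R_G(Y)$, which is weakly Lindel\"of as a continuous image of $Y$. Corollary~\ref{cor:sep} gives:
\begin{equation}\label{eq:restr}
R_G(C)\text{ is norm-separable and }R_G(C)=\overline{\operatorname{co}}^{\|\cdot\|}(R_G(B))\quad\text{for all }G\in\operatorname{Sep}(E).
\end{equation}
This property alone does not make $B$ strong.

\begin{example}\label{ex:omega}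
Let $E=C[0,\omega_1]$, let $C$ be the set of regular Borel probability measures on the compact space $[0,\omega_1]$, and let $B=\{\delta_\xi:\xi<\omega_1\}$. Every $f\in E$ is constant on $[\alpha,\omega_1]$ for some $\alpha<\omega_1$: choose $\alpha_n<\omega_1$ with $|f-f(\omega_1)|<\frac1n$ on $(\alpha_n,\omega_1]$ and put $\alpha=\sup_n\alpha_n+1$. Hence $B$ is a boundary. It is not strong, since $p(\mu)=\mu(\{\omega_1\})$ vanishes on $B$ and equals $1$ at $\delta_{\omega_1}$. Given $G\in\operatorname{Sep}(E)$, one $\alpha<\omega_1$ serves all members of a countable dense subset of $G$, hence all $f\in G$. For $\mu\in C$ we then have $R_G\mu=\sum_{\xi\le\alpha}a_\xi R_G\delta_\xi$ with $a_\xi=\mu(\{\xi\})$ for $\xi<\alpha$ and $a_\alpha=\mu([\alpha,\omega_1])$, so \eqref{eq:restr} holds. The point $\delta_{\omega_1}$ satisfies $\|\delta_{\omega_1}-\delta_\alpha\|_G=0$, with $\alpha$ depending on $G$, and it is at norm distance $2$ from every point of $B$. The points $\delta_\xi$ and the indicator functions $z_\eta$ of the clopen sets $(\eta,\omega_1]$ form the pattern excluded by Lemma~\ref{lem:free}.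
\end{example}

The example indicates the two remaining steps. Let $\gamma$ be the topology on $X^*$ generated by the seminorms $\|\cdot\|_G$, $G\in\operatorname{Sep}(X)$; since finitely many such $G$ lie in one, the sets $\{c:\|c-c_0\|_G<\delta\}$ form a neighborhood base at $c_0$. First, $C$ is the norm-closed convex hull of the $\gamma$-closure of $B$; this follows from \eqref{eq:restr} once $C$ and its powers are known to be $\gamma$-Lindel\"of. Second, passing to the $\gamma$-closure does not raise the supremum of any $p\in E^{**}$; this fails in Example~\ref{ex:omega} and needs the Lindel\"of property of $Y$.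

\subsection{The topology $\gamma$ is Lindel\"of}

\begin{proposition}\label{prop:gamma}
Let $X$ be a Banach space and let $K\subset X^*$ be $w^*$-compact, with $R_G(K)$ norm-separable for every $G\in\operatorname{Sep}(X)$. Then $(K,\gamma)$ is Lindel\"of.
\end{proposition}

If $X$ is separable, $\gamma$ is the norm topology and the statement is that a separable metric space is Lindel\"of. In general, given a $\gamma$-open cover, we look for one $G\in\operatorname{Sep}(X)$ and one countable set $A\subset K$ such that $A$ is $\|\cdot\|_G$-dense in $K$, while $G$ computes the distances between points of $A$ and contains the subspaces that define the neighborhoods of points of $A$ needed for the cover. A dense set chosen arbitrarily for each $G$ would change whenever $G$ is enlarged. We need a rule that attaches points of $K$ to finite data from $X$, so that $G$ and $A$ can be enlarged alternately. The rule comes from cutting $K$ into pieces of small diameter.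

\begin{lemma}\label{lem:frag}
Under the hypotheses of Proposition~\ref{prop:gamma}, for every $\varepsilon>0$ every nonempty set $A\subset K$ has a nonempty relatively $w^*$-open subset of norm diameter at most $\varepsilon$.
\end{lemma}

\begin{proof}
Suppose that all nonempty relatively $w^*$-open subsets of $A$ have diameter greater than $\varepsilon$. For finite sequences $s$ of zeros and ones we construct relatively $w^*$-open sets $V_s\subset K$ meeting $A$ and vectors $x_s\in B_X$, starting from $V_\emptyset=K$. Given $V_s$, there are $c_0,c_1\in A\cap V_s$ with $\|c_0-c_1\|>\varepsilon$, hence $x_s\in B_X$ and reals $a_0,a_1$ with $x_s(c_0)>a_0$, $x_s(c_1)<a_1$ and $a_0-a_1>\varepsilon$. The compact space $K$ is regular, so there are relatively open neighborhoods $V_{s0}$ of $c_0$ and $V_{s1}$ of $c_1$ whose $w^*$-closures lie in $V_s\cap\{x_s>a_0\}$ and $V_s\cap\{x_s<a_1\}$. For $r\in2^{\mathbb N}$ the closures of the sets $V_{r|n}$ decrease, and by compactness they have a common point $c_r$. Let $G$ be the closed span of all $x_s$. If $s$ is the longest common initial segment of $r\ne r'$, then $\|c_r-c_{r'}\|_G\ge|x_s(c_r-c_{r'})|>\varepsilon$.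 So $R_G(K)$ contains an uncountable $\varepsilon$-separated set, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gamma}]
We may assume $K\ne\emptyset$.

\emph{Ranks.} Fix $n\ge1$ and define $w^*$-compact sets $K^n_\alpha$ by transfinite recursion. Put $K^n_0=K$. If $K^n_\alpha\ne\emptyset$, remove from it a nonempty relatively $w^*$-open subset of diameter at most $\frac1n$, given by Lemma~\ref{lem:frag}, to obtain $K^n_{\alpha+1}$; if $K^n_\alpha=\emptyset$, put $K^n_{\alpha+1}=\emptyset$. For limit $\lambda$ put $K^n_\lambda=\bigcap_{\alpha<\lambda}K^n_\alpha$. The sets decrease strictly as long as they are nonempty, so $K^n_\alpha=\emptyset$ for some $\alpha$.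

For a nonempty set $Z\subset X$, a \emph{box over $Z$} is a set $\{c\in X^*:q_i\le x_i(c)\le q_i',\ i\le k\}$ with $k\ge1$, $x_i\in Z$ and rational $q_i,q'_i$. Boxes are $w^*$-closed, the intersection of two boxes over $Z$ is a box over $Z$, and there are countably many boxes over a countable $Z$. Let $O$ be a box over $X$ that meets $K$. The least ordinal $\alpha'$ with $O\cap K^n_{\alpha'}=\emptyset$ is not $0$, and it is not a limit, because a decreasing family of nonempty compact sets has nonempty intersection. So $\alpha'=\alpha+1$, and we call $\alpha$ the \emph{$n$-rank} of $O$. The set $O\cap K^n_\alpha$ is nonempty and contained in $K^n_\alpha\setminus K^n_{\alpha+1}$, so it has diameter at most $\frac1n$. Fix a point $a(n,O)$ in it.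

\emph{Claim.} Let $Z\subset X$ be nonempty and countable, let $G$ be its closed span, $y\in K$ and $n\ge1$. Then $\|y-a(n,O)\|_G\le\frac1n$ for some box $O$ over $Z$ that meets $K$.

Among the boxes over $Z$ that contain $y$ choose one, $O$, of least $n$-rank $\alpha$. Every box $O'$ over $Z$ that contains $y$ has $n$-rank at least $\alpha$, so $O'\cap K^n_\alpha\ne\emptyset$. These nonempty compact sets form a family closed under finite intersections, so they have a common point $c$. For $x\in Z$ and rationals $q\le x(y)\le q'$ we get $q\le x(c)\le q'$, so $x(c)=x(y)$; hence $\|y-c\|_G=0$. Both $c$ and $a(n,O)$ lie in $O\cap K^n_\alpha$, so $\|y-a(n,O)\|_G=\|c-a(n,O)\|_G\le\frac1n$.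

\emph{Closing off.} Let $\mathcal U$ be a cover of $K$ by relatively $\gamma$-open sets. Call a pair $(a,\delta)$, with $a\in K$ and $\delta>0$ rational, \emph{small} if $\{c\in K:\|c-a\|_{G'}<\delta\}\subset U$ for some $U\in\mathcal U$ and $G'\in\operatorname{Sep}(X)$, and fix such $U=U(a,\delta)$ and $G'=G(a,\delta)$ for each small pair. Define countable sets $Z_1\subset Z_2\subset\cdots$ in $X$ as follows. Put $Z_1=\{0\}$. Given $Z_j$, let $A_j$ be the countable set of all points $a(n,O)$, where $n\ge1$ and $O$ is a box over $Z_j$ that meets $K$. Let $Z_{j+1}$ consist of $Z_j$, of a sequence $(x_k)$ in $B_X$ with $x_k(a-a')\to\|a-a'\|$ for each pair $a,a'\in A_j$, and of a countable dense subset of $G(a,\delta)$ for each small pair $(a,\delta)$ with $a\in A_j$. Let $Z=\bigcup_jZ_j$, let $G$ be its closed span, and $A=\bigcup_jA_j$. A box over $Z$ involves finitely many vectors and so is a box over some $Z_j$; thus $A$ contains all points $a(n,O)$ provided by the Claim for $Z$. By construction,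
\begin{equation}\label{eq:closed}
\|a-a'\|=\|a-a'\|_G\ \ (a,a'\in A),\qquad G(a,\delta)\subset G\ \ ((a,\delta)\text{ small},\ a\in A).
\end{equation}

\emph{The countable subcover.} We show that the sets $U(a,\delta)$ with $a\in A$ and $(a,\delta)$ small cover $K$. Let $y\in K$, and by the Claim choose $a_n\in A$ with $\|y-a_n\|_G\le\frac1n$. By \eqref{eq:closed}, $\|a_n-a_m\|\le\frac1n+\frac1m$, so $(a_n)$ converges in norm to a point $y'$ of the norm-closed set $K$, and $\|a_n-y'\|\le\frac1n$. The point $y'$ may differ from $y$; it serves only to show that some $(a_n,\delta)$ with $\delta>\frac1n$ is small. Choose $U\in\mathcal U$ containing $y'$, then $G'\in\operatorname{Sep}(X)$ and a rational $\delta>0$ with $\{c\in K:\|c-y'\|_{G'}<2\delta\}\subset U$, and then $n$ with $\frac1n<\delta$. If $\|c-a_n\|_{G'}<\delta$, then $\|c-y'\|_{G'}<\delta+\frac1n<2\delta$, so $(a_n,\delta)$ is small. By \eqref{eq:closed}, $\|y-a_n\|_{G(a_n,\delta)}\le\|y-a_n\|_G\le\frac1n<\delta$, and therefore $y\in U(a_n,\delta)$.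
\end{proof}

\subsection{The $\gamma$-closure of the boundary}

We return to $E$, $C$, $B$, $Y$ as in Theorem~\ref{thm:main}, with $C\subset MB_{E^*}$. Let $H$ be the $\gamma$-closure of $B$ in $C$, that is, the set of $h\in C$ such that for all $G\in\operatorname{Sep}(E)$ and $\delta>0$ some $b\in B$ has $\|h-b\|_G<\delta$.

\begin{lemma}\label{lem:hull}
$C=\overline{\operatorname{co}}^{\|\cdot\|}(H)$.
\end{lemma}

\begin{proof}
The inclusion $\supset$ holds because $C$ is convex and norm-closed. Let $c\in C$ and $\varepsilon>0$. By \eqref{eq:restr}, for each $G$ some convex combination of points of $B$ is $\varepsilon$-close to $c$ in $\|\cdot\|_G$. To select one combination for all $G$ by a Lindel\"of argument, we first make the number of terms and the weights independent of $G$.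

Say that $N\in\mathbb N$ \emph{works for} $G\in\operatorname{Sep}(E)$ if $\|c-\frac1N\sum_{k\le N}b^k\|_G<\varepsilon$ for some $b^1,\dots,b^N\in B$, not necessarily distinct. For each $G$ some $N$ works: if $\|c-\sum_i\tau_ib_i\|_G<\varepsilon$ for a convex combination, then replacing the weights $\tau_i$ by rational weights $\tau'_i=N_i/N$ with $\sum_iN_i=N$ moves the combination by at most $M\sum_i|\tau_i-\tau_i'|$, and we repeat $b_i$ exactly $N_i$ times. If $N$ works for $G$, it works for every closed subspace of $G$. Some $N$ works for all $G$: otherwise each $N$ fails for some $G_N$, and no $N$ works for the closed span of $\bigcup_NG_N$. Fix such an $N$.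

Rather than ask whether the Lindel\"of property passes from $C$ to $C^N$, we apply Proposition~\ref{prop:gamma} to $X=E^N$ with the maximum norm and $K=C^N$. Here $X^*=(E^*)^N$ with the sum norm, and its $w^*$-topology is the product topology, so $K$ is $w^*$-compact. Every $G'\in\operatorname{Sep}(X)$ is contained in $G^N$, where $G\in\operatorname{Sep}(E)$ is the closed span of the coordinate projections of $G'$. The set $R_{G^N}(K)=R_G(C)^N$ is norm-separable by \eqref{eq:restr}, and $R_{G'}(K)$ is its image under a further restriction, hence norm-separable. Since $\|(c^1,\dots,c^N)\|_{G'}\le\|(c^1,\dots,c^N)\|_{G^N}=\sum_k\|c^k\|_G$, the topology $\gamma$ of $X^*$ is the product of $N$ copies of the topology $\gamma$ of $E^*$. So $C^N$ is Lindel\"of in this product topology, and so is its closed subset $H^N$.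

For $G\in\operatorname{Sep}(E)$ the set
\[
K_G=\Bigl\{(h^1,\dots,h^N)\in H^N:\ \Bigl\|c-\frac1N\sum_{k\le N}h^k\Bigr\|_G\le\varepsilon\Bigr\}
\]
is closed in $H^N$, and it is nonempty because $N$ works for $G$ and $B\subset H$. If $G$ is the closed span of countably many $G_i$, then $\bigcap_iK_{G_i}\supset K_G\ne\emptyset$. Since $H^N$ is Lindel\"of, some $(h^1,\dots,h^N)$ lies in all $K_G$, and then $\|c-\frac1N\sum_kh^k\|\le\varepsilon$.
\end{proof}

If $p(h)>\sup_Bp$ for some $h\in H$, two requirements can be met alternately $\omega_1$ times: by the definition of $H$, a point of $B$ can imitate $h$ on countably many given vectors, and by Goldstine's theorem, a sequence of vectors can imitate $p$ at countably many given points. The result is the pattern of Lemma~\ref{lem:free}.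

\begin{lemma}\label{lem:sup}
$\sup_Hp\le\sup_Bp$ for every $p\in E^{**}$.
\end{lemma}

\begin{proof}
We may assume $\|p\|\le1$. Suppose that $s=\sup_Bp<t<p(h)$ for some $h\in H$ and $t\in\mathbb R$. By recursion on $\xi<\omega_1$ we choose $b_\xi\in B$ and a sequence $(x^\xi_j)_{j\ge1}$ in $B_E$. Let $G_\xi\in\operatorname{Sep}(E)$ be the closed span of the vectors $x^\eta_j$ with $\eta<\xi$ and $j\ge1$, and choose $b_\xi\in B$ with
\[
\|h-b_\xi\|_{G_\xi}\le p(h)-t .
\]
Then list $h$ and the points $b_\zeta$ $(\zeta\le\xi)$ in a sequence $c_1,c_2,\dots$, and use Goldstine's theorem to choose $x^\xi_j\in B_E$ with $|x_j^\xi(c_i)-p(c_i)|<\frac1j$ for $i\le j$. Thus, as $j\to\infty$, $x^\xi_j(h)\to p(h)$ and $x^\xi_j(b_\zeta)\to p(b_\zeta)$ for $\zeta\le\xi$.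

Let $z_\eta\in B_{E^{**}}$ be a $w^*$-cluster point of the sequence $(x^\eta_j)_j$. For $\xi\le\eta$ we get $z_\eta(b_\xi)=p(b_\xi)\le s$. For $\xi>\eta$ the vectors $x^\eta_j$ lie in the unit ball of $G_\xi$, so $x^\eta_j(b_\xi)\ge x^\eta_j(h)-(p(h)-t)$; the right side tends to $t$, hence $z_\eta(b_\xi)\ge t$. Since $b_\xi\in B\subset Y$, this contradicts Lemma~\ref{lem:free}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p\in E^{**}$. Since $p$ is linear and norm-continuous, Lemma~\ref{lem:hull} gives $\sup_Cp=\sup_Hp$, and Lemma~\ref{lem:sup} gives $\sup_Cp\le\sup_Bp$. By \eqref{eq:dist}, every $c\in C$ has distance $0$ from $\operatorname{co}B$, so $C\subset\overline{\operatorname{co}}^{\|\cdot\|}(B)$. The reverse inclusion holds because $C$ is convex and norm-closed.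
\end{proof}

\begin{thebibliography}{9}

\bibitem{BFT}
Bourgain, Fremlin and Talagrand, Amer. J. Math. \textbf{100} (1978).

\bibitem{Rosenthal}
Rosenthal, PNAS \textbf{71} (1974).

\bibitem{Survey}
\texttt{https://webs.um.es/beca/Investigacion/James-Simons-Survey.pdf}

\end{thebibliography}
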